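# Two identities that do not characterize the intermixed languages

## 1. One letter: intermixed means finite or cofinite

Let $A$ be a finite nonempty alphabet. Complements $L^c$ are taken in $A^*$, and $1$ denotes the empty word (and the neutral element of any monoid). A *factor* of a word is a contiguous subword. A *subword* is obtained by deleting letters anywhere.

**Definition (shuffle).** For words $w_1,w_2$, the set $w_1 ⧢ w_2$ consists of all words $w$ whose positions can be colored red and blue so that the red letters, read in order, spell $w_1$ and the blue letters spell $w_2$. For languages, $L_1 ⧢ L_2$ is the union of the sets $w_1 ⧢ w_2$ with $w_i\in L_i$. For example, $ab ⧢ ab=\{abab,aabb\}$.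

**Definition (intermixed).** The intermixed languages of $A^*$ form the smallest class containing the languages $\{a\}$, $a\in A$, and closed under Boolean operations, product (concatenation) and shuffle.

For example, $\emptyset=\{a\}\cap\{a\}^c$, $A^*=\emptyset^c$ and $\{1\}=(AA^*)^c$ are intermixed.

**Syntactic morphism.** A morphism $\varphi:A^*\to M$ into a finite monoid *recognizes* $L$ if $L=\varphi^{-1}(P)$ for some $P\subseteq M$. For regular $L$, the *syntactic morphism* $\eta:A^*\to M$ is the quotient by the congruence that identifies $w$ and $w'$ when, for all words $p,q$, we have $pwq\in L\iff pw'q\in L$. The monoid $M$ is then finite. A textbook fact: if a surjective morphism $\varphi$ recognizes $L$, then $\eta=\pi\circ\varphi$ for some morphism $\pi$.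

**Idempotent powers.** In a finite monoid, $s^\omega$ is the unique idempotent among the powers $s^n$, $n\ge1$, and $s^{\omega+1}=s^\omega s$. Morphisms preserve it: $\pi(s^\omega)=\pi(s)^\omega$. Call $s$ *aperiodic* if $s^{\omega+1}=s^\omega$. Then
$$s\text{ is aperiodic}\iff s^{k}=s^{k+1}\text{ for some }k\ge0,\quad\text{and then } s^j=s^\omega\text{ for all }j\ge k.\tag{1}$$
Indeed, if $s^k=s^{k+1}$, then all $s^j$ with $j\ge k$ are equal, and $s^\omega$ is among them because it equals $s^{n}$ for arbitrarily large $n$. Conversely, if $s^\omega=s^n$ and $s$ is aperiodic, take $k=n$. For example, for $L=(aa)^*$ over $\{a\}$ the syntactic monoid is $\{1,x\}$ with $x^2=1$, so $x^\omega=1\ne x=x^{\omega+1}$, and $x$ is not aperiodic.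

The two identities of the title are
$$x^{\omega+1}=x^\omega\quad\text{and}\quad (x^\omega y^\omega)^{\omega+1}=(x^\omega y^\omega)^\omega\qquad\text{for all }x,y\in\eta(A)\cup\{1\}.\tag{2}$$
If $x=y$, or if one of $x,y$ is $1$, then $x^\omega y^\omega$ is already idempotent and the second identity holds automatically.

**Proposition 1.** Let $A=\{a\}$ and let $L\subseteq a^*$ be regular. The following are equivalent: (i) $L$ is intermixed; (ii) $L$ is finite or cofinite; (iii) the syntactic morphism of $L$ satisfies (2).

**Proof.** *(i) implies (ii).* We check that the finite or cofinite languages contain $\{a\}$ and are closed under the operations. Boolean operations are clear. Over one letter $a^i ⧢ a^j=\{a^{i+j}\}$, so shuffle and product coincide. If one of $L,L'$ is empty, then $LL'=\emptyset$. If both are finite, then $LL'$ is finite. If $L$ is cofinite and $a^i\in L'$, then $LL'$ contains $a^{i+j}$ for all large $j$, so it is cofinite, and symmetrically when $L'$ is cofinite.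

*(ii) implies (i).* We saw that $\emptyset$ and $\{1\}$ are intermixed. Products give every $\{a^n\}$, unions give the finite languages, and complements give the cofinite ones.

*(ii) is equivalent to (iii).* Let $x=\eta(a)$. The second identity is automatic, since $x$ and $1$ are the only elements involved. By (1), the first identity says that $\eta(a^k)=\eta(a^{k+1})$ for some $k$. If so, all words $a^j$ with $j\ge k$ have the same image, so all or none of them lie in $L$, and $L$ is finite or cofinite. Conversely, if $L$ is finite or cofinite, choose $k$ such that the words $a^j$ with $j\geq k$ are all in $L$ or all outside it. Then $pa^kq$ and $pa^{k+1}q$ always agree on membership, so $\eta(a^k)=\eta(a^{k+1})$. $\blacksquare$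

What changes with more letters? The survey "Shuffle product of regular languages: results and open problems" (https://www.liafa.jussieu.fr/~jep/PDF/ShuffleCAI.pdf) is the source of the problem. It is known that every intermixed language satisfies (2), over any alphabet. The question is the converse: is a regular language intermixed as soon as its syntactic morphism satisfies (2)? With one letter the proof worked because (2) controlled every long word. With two letters, (2) controls the powers of $a$, of $b$, and of words such as $a^nb^n$ and $b^na^n$ for suitable $n$. It says nothing directly about the powers of a word like $aabbab$. That is where we look for a counterexample.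

## 2. A parity of factors $ab$ that the identities do not see

We want a language that counts something modulo $2$ along the powers of one word, while long runs behave idempotently.

**Theorem 2.** Let $a\neq b$ be in $A$, $T=a^2a^*b^2b^*$ and $L_0=(T^*ab\,T^*ab)^*T^*$. The regular language $L_0$ satisfies (2), but for $x=\eta(a)$, $y=\eta(b)$ it violates
$$\big((x^\omega y^\omega)^\omega xy\big)^{\omega+1}=\big((x^\omega y^\omega)^\omega xy\big)^{\omega}.\tag{3}$$
Hence $L_0$ is not intermixed. So for every alphabet with at least two letters, the identities (2) do not characterize the intermixed languages.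

The word "hence" needs a theorem: every intermixed language satisfies (3). That is the main work, in Sections 4 to 7. Here we prove the rest.

**Step 1: describe $L_0$ by runs.** A word of $L_0$ is a concatenation of words of $T$ and an even number of words $ab$. Each piece has the form $a^ib^j$ with $i,j\ge1$, so the pieces can be read off from the maximal runs. Thus $w\in L_0$ iff $w$ is empty, or $w$ starts with $a$, ends with $b$, and its factorization $a^{i_1}b^{j_1}\cdots a^{i_r}b^{j_r}$ into maximal runs has each pair $(i_s,j_s)$ either equal to $(1,1)$ or with both entries at least $2$, the number of pairs $(1,1)$ being even.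

**Step 2: check (2) on $x$ and $y$.** Let $p,q$ be arbitrary words. If one of them contains a letter other than $a,b$, no word below is in $L_0$. So assume $p,q\in\{a,b\}^*$.

* $x^2=x^3$. Passing from $pa^2q$ to $pa^3q$ changes only the length of one run, from some $l\ge2$ to $l+1$. Membership is unaffected. Likewise $y^2=y^3$. So $x,y$ are aperiodic, $x^\omega=x^2$ and $y^\omega=y^2$.
* $(x^2y^2)^2=x^2y^2$. In $pa^2b^2q$, let $R_1$ be the $a$-run and $R_2$ the $b$-run that meet in the middle of $a^2b^2$. Both have length at least $2$. In $pa^2b^2a^2b^2q$ they are replaced by the runs $R_1,b^2,a^2,R_2$. One pair with both entries at least $2$ becomes two such pairs. The first letter, the last letter and all other runs are unchanged, so membership is unchanged.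
* $(y^2x^2)^2=y^2x^2$. Passing from $pb^2a^2q$ to $pb^2a^2b^2a^2q$ inserts the runs $a^2,b^2$ between the $b$-run and the $a$-run that meet in the middle of $b^2a^2$. This adds one pair $(2,2)$ and changes nothing else.

So $x^\omega y^\omega$ and $y^\omega x^\omega$ are idempotent, and the second identity holds for $(x,y)$ and $(y,x)$.

**Step 3: check (2) on the remaining pairs.** Pairs of equal elements, and pairs containing $1$, are automatic. If $c\in A\setminus\{a,b\}$, no word containing $c$ is in $L_0$, so $\eta(c)$ is a zero of $M$ and every instance involving it reads $0=0$.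

**Step 4: check that (3) fails.** Here $h:=(x^\omega y^\omega)^\omega=x^2y^2$, so $(hxy)^k=\eta\big((aabbab)^k\big)$. The word $(aabbab)^k$ has $k$ pairs $(1,1)$ and $k$ pairs $(2,2)$, so it lies in $L_0$ iff $k$ is even. Therefore $(hxy)^k\ne(hxy)^{k+1}$ for all $k$, and by (1) the element $hxy$ is not aperiodic. $\qquad\square$ (except for "not intermixed")

The long runs in $T$ are needed. The simpler language $((ab)^2)^*$ also satisfies (2) on $\{x,y\}$, but no word of it contains $aa$ or $bb$. So $x^2=y^2=0$, $h=0$, and (3) reads $0=0$. The law (3) gives no information about that language.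

## 3. Aperiodicity survives products but not shuffles

The first thing to try is an induction showing that in the syntactic monoid of an intermixed language *every* element is aperiodic. Then (3) would be a special case. Letters and Boolean operations cause no trouble, and products are no obstacle either.

**Lemma 3.** Let $\varphi_i:A^*\to M_i$ ($i=1,2$) recognize $L_i$, with $M_i$ finite. There is a morphism $\bar\nu$ from $A^*$ onto a finite monoid that recognizes $L_1L_2$ and has this property: for every word $g$, if $\varphi_1(g)$ and $\varphi_2(g)$ are aperiodic, so is $\bar\nu(g)$.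

**Proof.** We record all ways to cut a word in two. Put
$$\nu(w)=(\varphi_1(w),\varphi_2(w),S(w)),\qquad S(w)=\{(\varphi_1(p),\varphi_2(q)):w=pq\}.$$
A cut of $ww'$ falls in $w$ or in $w'$, so
$$S(ww')=\{(s,t\varphi_2(w')):(s,t)\in S(w)\}\cup\{(\varphi_1(w)s,t):(s,t)\in S(w')\}.$$
Thus $\nu(ww')$ depends only on $\nu(w)$ and $\nu(w')$, and the relation $\nu(w)=\nu(w')$ is a congruence. It has finite index. If $L_i=\varphi_i^{-1}(P_i)$, then $w\in L_1L_2$ iff $S(w)$ meets $P_1\times P_2$, so the quotient morphism $\bar\nu$ recognizes $L_1L_2$.

Let $\varphi_1(g),\varphi_2(g)$ be aperiodic. By (1) there is $t\ge1$ with $\varphi_i(g)^t=\varphi_i(g)^{t+1}$ for $i=1,2$. We show $\bar\nu(g)^{2t+1}=\bar\nu(g)^{2t+2}$, which suffices by (1). The case $g=1$ is trivial. The first two components of $\nu$ agree by choice of $t$. For the third, a factorization $g^{2t+1}=pq$ has the form $p=g^ig'$, $q=g''g^j$ with $g=g'g''$ and $i+j=2t$. So $i\ge t$ or $j\ge t$. Raising that exponent by $1$ gives a factorization of $g^{2t+2}$ with the same value in $M_1\times M_2$. Conversely, in a factorization of $g^{2t+2}$ we have $i+j=2t+1$, so one exponent is at least $t+1$, and it can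 be lowered by $1$ without changing the value. $\blacksquare$

A language is *star-free* if it can be built from the letters by Boolean operations and product only. Star-free languages are intermixed. The attempt breaks down at the shuffle.

**Proposition 4.** Over $A=\{a,b,c\}$,
$$(a^+b^+c^+)^*\cap\big((a^+c^+b^+)^* ⧢ (b^+a^+c^+)^*\big)=\big((a^+b^+c^+)^2\big)^*,$$
and the three starred languages on the left are star-free. So the right-hand side is intermixed, and in its syntactic monoid, with $x,y,z$ the images of $a,b,c$, the element $x^\omega y^\omega z^\omega$ is not aperiodic.

**Proof.** *Star-free.* A nonempty word is in $(a^+b^+c^+)^*$ iff it starts with $a$, ends with $c$, and has no factor $ac$, $ba$ or $cb$. So this language is $\{1\}\cup\big(aA^*\cap A^*c\cap(A^*\{ac,ba,cb\}A^*)^c\big)$. The other two are treated in the same way, by conditions on the first letter, the last letter and the factors of length $2$.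

*Left side in right side.* The empty word is in both. Take a word with $3r$ maximal runs, $r\ge1$, colored so that the red word is in $(a^+c^+b^+)^*$ and the blue word is in $(b^+a^+c^+)^*$. In each color, a letter is followed by itself or by its successor in the cycle $a\to c\to b\to a$. In the word itself the runs follow the opposite cycle $a\to b\to c\to a$. So no color is used in two consecutive runs. Every run uses some color, hence the runs are monochromatic and alternate in color. The first run is an $a$-run, and the blue word does not start with $a$, so the odd runs are red and the even runs blue. The last run is a $c$-run and the red word ends with $b$, so the last run is blue. Thus $3r$ is even, and so is $r$.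

*Right side in left side.* For even $r$, color the odd runs red and the even runs blue. The red runs read $a,c,b,a,c,b,\dots$ and the blue ones $b,a,c,b,a,c,\dots$.

*The conclusion.* Choose $n\geq1$ with $\eta(a)^n=x^\omega$, $\eta(b)^n=y^\omega$, $\eta(c)^n=z^\omega$. Then $(x^\omega y^\omega z^\omega)^k=\eta((a^nb^nc^n)^k)$, and $(a^nb^nc^n)^k$ is in the language iff $k$ is even. Now use (1). $\blacksquare$

So intermixed languages can count modulo $2$, and the three-letter analogue of the second identity in (2) is false for them. We have to find out which words $g$ over *two* letters keep an aperiodic image through shuffles.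

## 4. What $(x^\omega y^\omega)^\omega$ absorbs, and admissible words

Let $x,y$ be aperiodic elements of a finite monoid, $e=x^\omega$, $f=y^\omega$, $h=(ef)^\omega$. Then $xe=e$, $fy=f$, and $eh=h=hf$ because $h$ is a positive power of $ef$. Hence $xh=xeh=h$ and $hy=hfy=h$, so
$$xh=h,\qquad hy=h,\qquad h\,y^px^q\,h=h\quad(p,q\ge0).\tag{4}$$
Between two copies of $h$, words of $b^*a^*$ are invisible. The word $ab$ need not be: in Section 2, $aabb\,aabb\in L_0$ but $aabb\,ab\,aabb\notin L_0$, so $hxyh\ne h$ there.

This suggests coloring a word $u$ so that its blue part lies in $b^*a^*$, and asking what its red part can be.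

**Definition ($F(u)$ and admissible words).** For letters $a\ne b$ and $u\in\{a,b\}^*$ put
$$F(u)=\{z\in\{a,b\}^*: u\in z ⧢ b^pa^q\text{ for some }p,q\ge0\}.$$
Call $u$ *admissible* if for every nonempty $\delta\in\{a,b\}^+$ some power $\delta^j$ has a factor in $F(u)$.

**Examples.**

* $F(ab)=\{ab,a,b\}$: one may delete nothing, or $b$, or $a$, but not $ab$, which is not in $b^*a^*$. Every nonempty word over $\{a,b\}$ contains $a$ or $b$, so $ab$ is admissible.
* For $i\ge1$, $b$ and $a^i$ are in $F(a^ib)$. If $\delta$ contains $b$ we are done; otherwise $\delta\in a^+$ and $\delta^i$ has the factor $a^i$. So $a^ib$ is admissible. Likewise $ab^j$ ($j\ge1$) is admissible, since $a,b^j\in F(ab^j)$.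
* For $aabb$, a deleted subword has the form $a^sb^r$ and lies in $b^*a^*$ only if $s=0$ or $r=0$. So $F(aabb)=\{aabb,aab,aa,abb,bb\}$. Each of these words contains $aa$ or $bb$, and powers of $ab$ contain neither. So $aabb$ is not admissible.

For a morphism $\varphi$ from $A^*$ to a finite monoid let $x=\varphi(a)$, $y=\varphi(b)$, $h=(x^\omega y^\omega)^\omega$, and consider the identity
$$I_u:\qquad (h\,\varphi(u))^{\omega+1}=(h\,\varphi(u))^\omega.$$

**Theorem 5.** If $L\subseteq A^*$ is intermixed, $a\ne b$ are letters of $A$ and $u\in\{a,b\}^*$ is admissible, then the syntactic morphism of $L$ satisfies $I_u$. In particular, taking $u=ab$, it satisfies (3) for $x=\eta(a)$, $y=\eta(b)$.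

**Theorem 6.** $I_u$ holds for all intermixed languages if and only if $u$ is admissible.

So $(h\,xy)^{\omega+1}=(h\,xy)^\omega$ is a law of the intermixed languages, while $(h\,x^2y^2)^{\omega+1}=(h\,x^2y^2)^\omega$ is not. Neither theorem claims that (2) together with the $I_u$, $u$ admissible, characterizes the intermixed languages.

Once Theorem 5 is proved, Theorem 2 is complete: $L_0$ violates (3), so it is not intermixed.

## 5. Good morphisms: letters, Boolean operations, product

Fix $a\ne b$ in $A$ and an admissible $u$. The law $I_u$ alone is too weak for an induction, so we carry three properties along.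

**Definition (good).** A morphism $\varphi:A^*\to M$ with $M$ finite is *good* if, with $x=\varphi(a)$ and $y=\varphi(b)$,

* (G1) $x$ and $y$ are aperiodic;
* (G2) $x^\omega y^\omega$ is aperiodic;
* (G3) $(x^\omega y^\omega)^\omega\varphi(u)$ is aperiodic, that is, $I_u$ holds.

A language is *good* if a good morphism recognizes it.

If $\varphi$ is good, so are its corestriction to its image and $\pi\circ\varphi$ for every morphism $\pi$. So the syntactic morphism of a good language is good. To prove Theorem 5 it remains to show that the good languages contain the letters and are closed under the operations.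

**Letters.** The language $\{c\}$ is recognized by $A^*\to\{1,c,0\}$, where $c^2=0$, $c\mapsto c$ and the other letters go to $0$. Every element satisfies $s^2=s^3$, so this morphism is good.

**Boolean operations.** A morphism recognizing $L$ recognizes $L^c$. For union and intersection use $w\mapsto(\varphi_1(w),\varphi_2(w))$. Idempotent powers are computed componentwise, so this morphism is good if $\varphi_1$ and $\varphi_2$ are.

**Product.** The aim is to apply Lemma 3 to the right words $g$. Let $\varphi_1,\varphi_2$ be good, and let $\bar\nu:A^*\to N$ be as in Lemma 3. Choose $n\ge1$ such that $s^n$ is idempotent for every $s$ in $M_1$, $M_2$ and $N$. For each of the three morphisms $\psi\in\{\varphi_1,\varphi_2,\bar\nu\}$, with $x=\psi(a)$, $y=\psi(b)$, we have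
$$\psi(a^nb^n)=x^\omega y^\omega,\qquad \psi\big((a^nb^n)^nu\big)=(x^\omega y^\omega)^\omega\psi(u).$$
The words $g=a$, $b$, $a^nb^n$, $(a^nb^n)^nu$ have aperiodic images under $\varphi_1$ and $\varphi_2$, because these are good. By Lemma 3 their images under $\bar\nu$ are aperiodic, so $\bar\nu$ is good.

## 6. Shuffle as a two-coloring: blocks and insertion

Let $\varphi_i:A^*\to M_i$ be good and recognize $L_i=\varphi_i^{-1}(P_i)$, $i=1,2$. Put
$$\mu(w)=\{(\varphi_1(w_1),\varphi_2(w_2)):w\in w_1 ⧢ w_2\}\subseteq M_1\times M_2.$$
A red/blue coloring of the positions of $w$ has a *value* $(\varphi_1(\text{red subword}),\varphi_2(\text{blue subword}))$, and $\mu(w)$ is the set of values of colorings of $w$. For example, $\mu(ab)$ consists of $(\varphi_1(ab),1)$, $(\varphi_1(a),\varphi_2(b))$, $(\varphi_1(b),\varphi_2(a))$ and $(1,\varphi_2(ab))$. A coloring of $ww'$ is a coloring of $w$ together with one of $w'$, so $\mu$ is a morphism from $A^*$ to the monoid of subsets of $M_1\times M_2$ with elementwise product. Moreover $w\in L_1 ⧢ L_2$ iff $\mu(w)$ meets $P_1\times P_2$. So $\mu$ recognizes $L_1 ⧢ L_2$, and the aim is to show that $\mu$ is good.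

**Notation.** Let $x_i=\varphi_i(a)$, $y_i=\varphi_i(b)$, $e_i=x_i^\omega$, $f_i=y_i^\omega$, $h_i=(e_if_i)^\omega$, $u_i=\varphi_i(u)$. Since the $\varphi_i$ are good, by (1) we may choose $t\ge1$ such that for $i=1,2$
$$x_i^s=e_i,\quad y_i^s=f_i,\quad (e_if_i)^s=h_i\quad\text{for all }s\ge t,\qquad (h_iu_i)^t=(h_iu_i)^{t+1}.$$
The relations (4) hold for $x_i,y_i,h_i$.

**Step 1: $\mu$ satisfies (G1).** Let $n\ge2t$. Then $\mu(a)^n=\{(x_1^i,x_2^j):i+j=n\}$. In each pair $i\ge t$ or $j\ge t$, so one component is $e_1$ or $e_2$. If $i\ge t$, then $j$ takes all values $0,\dots,n-t$, and since $n-t\ge t$ the elements $x_2^j$ obtained are all powers of $x_2$. The same holds with the roles exchanged. Hence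
$$\mu(a)^n=\{(x_1^i,e_2):i\ge0\}\cup\{(e_1,x_2^j):j\ge0\}=:X .$$
This does not depend on $n\ge2t$, so $\mu(a)$ is aperiodic and $\mu(a)^\omega=X$. Similarly $\mu(b)^n=\mu(b)^\omega=:Y$ for all $n\ge2t$.

**From now on fix one $n\ge2t$.** Call the displayed factors $a^n$ and $b^n$ of a word *blocks*. In any coloring, each block has a color occurring at least $t$ times in it. Assign one such *dominating* color to each block.

**Lemma 7 (insertion).** Let $\{c,d\}=\{a,b\}$, and let $w'c^nd^nw''$ be colored so that the two displayed blocks are assigned different colors. Then for every $v\in\{a,b\}^*$ the word $w'c^n\,v\,d^nw''$ has a coloring with the same value.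

**Proof.** Let $C$ be the color assigned to $c^n$ and $D$ the color assigned to $d^n$. Keep all old colors, color the letters $c$ of $v$ with $C$ and the letters $d$ of $v$ with $D$. In the color-$C$ subword, the contribution $c^s$ of the block $c^n$, with $s\ge t$, is lengthened at its end by further letters $c$. In the color-$D$ subword, the contribution $d^{s'}$ of the block $d^n$, with $s'\ge t$, is lengthened at its beginning by letters $d$. By choice of $t$, neither value changes. $\blacksquare$

So wherever the dominating color switches between adjacent blocks, an arbitrary word can be inserted free of charge.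

**Step 2: $\mu$ satisfies (G2).** We show $(XY)^m\subseteq(XY)^{m+1}$ for $m\ge t$. Note that $(XY)^m=\mu((a^nb^n)^m)$. Take a coloring of $(a^nb^n)^m$.

* If all blocks are assigned the same color, say blue, append a factor $a^nb^n$ colored entirely blue. The blue value was $(e_2f_2)^m$ and becomes $(e_2f_2)^{m+1}$, which is the same since $m\ge t$. The red value is unchanged. If the color is red, argue symmetrically.
* Otherwise two adjacent blocks $c^nd^n$ are assigned different colors. Apply Lemma 7 with $v=d^nc^n$. The result $\cdots c^n\,d^nc^n\,d^n\cdots$ is a coloring of $(a^nb^n)^{m+1}$ with the same value.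

The sets $(XY)^m$, $m\ge t$, increase inside a finite set. So there is $m_0\ge t$ with $(XY)^m=(XY)^{m_0}$ for all $m\ge m_0$. Thus $XY=\mu(a)^\omega\mu(b)^\omega$ is aperiodic, which is (G2). Moreover
$$H:=(XY)^\omega=\mu\big((a^nb^n)^m\big)\ \text{ for all }m\ge m_0,\qquad HH=H.\tag{5}$$

## 7. One more copy of $u$

Put $U=\mu(u)$. For (G3) we must show that $HU$ is aperiodic. Let $Q_k=H(UH)^k$, $k\ge0$. Since $HH=H$,
$$Q_iQ_j=Q_{i+j},\qquad (HU)^iQ_l(UH)^j=Q_{i+l+j}.\tag{6}$$

**Reduction.** It suffices to show $Q_k\subseteq Q_{k+1}$ for all large $k$. By finiteness, then $Q_k=Q_{k+1}$ for large $k$. Multiplying by $U$ on the right gives $(HU)^{k+1}=(HU)^{k+2}$, which is (G3) by (1).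

With $p=(a^nb^n)^{m_0}$ we have $\mu(p)=H$, so an element $q\in Q_k$ is the value of a coloring of
$$\underbrace{p\,u\,p\,u\cdots p\,u}_{k\text{ factors }pu}\,p .$$
The task is to find room for one more $u$ without changing the value. We first record what $H$ and $Q_k$ contain.

**Lemma 8.**

* (F1) If $r\in\varphi_1(\{a,b\}^*)$, then $(r,h_2)\in H$. If $r\in\varphi_2(\{a,b\}^*)$, then $(h_1,r)\in H$.
* (F2) $(h_1,h_2)\in Q_k$ for all $k\ge0$.

**Proof.** (F1) The red letters are hidden one per factor $a^nb^n$. Write $r=\varphi_1(v_1\cdots v_l)$ with letters $v_j$, and take $m\ge\max(m_0,l)$. In $(a^nb^n)^m$, color red one letter of the $v_j$-block of the $j$-th factor $a^nb^n$, for $1\le j\le l$, and color everything else blue. The red value is $r$. Each block keeps at least $n-1\ge2t-1\ge t$ blue letters, so the blue value is $(e_2f_2)^m=h_2$. By (5), $(r,h_2)\in H$. The second statement is symmetric.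

(F2) By (F1) with $r=1$, $(h_1,1)$ and $(1,h_2)$ are in $H$, so $(h_1,h_2)\in HH=H=Q_0$. Coloring the letters $a$ of $u$ red and the letters $b$ blue gives $(x_1^i,y_2^j)\in U$ with $i=|u|_a$, $j=|u|_b$, the numbers of letters $a$ and $b$ in $u$. By (4),
$$(h_1,h_2)(x_1^i,y_2^j)(h_1,h_2)=(h_1x_1^ih_1,\;h_2y_2^jh_2)=(h_1,h_2).$$
So $(h_1,h_2)\in Q_k$ implies $(h_1,h_2)\in Q_kUH=Q_{k+1}$. $\blacksquare$

Now let $q\in Q_k$ be the value of a coloring of $(pu)^kp$, with dominating colors assigned to all blocks.

**Case A: some copy of $p$ contains adjacent blocks $c^nd^n$ assigned different colors.** Here Lemma 7 inserts a $u$ directly. If $(c,d)=(a,b)$, use $v=b^n\,p\,u\,p\,a^n$. If $(c,d)=(b,a)$, use $v=p\,u\,p$. In both cases the copy of $p$ becomes $(a^nb^n)^{m'}u(a^nb^n)^{m''}$ with $m',m''\ge m_0$, and the value is unchanged. By (5), both outer factors have image $H$, so $q\in Q_{k+1}$.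

**Case B: within each copy of $p$, all blocks are assigned the same color.** In a *blue copy* every block has at least $t$ blue letters, so the blue value is $(e_2f_2)^{m_0}=h_2$. The value of the copy is $(r,h_2)$ with $r\in\varphi_1(\{a,b\}^*)$. Likewise a *red copy* has value $(h_1,r')$ with $r'\in\varphi_2(\{a,b\}^*)$.

**Case B1: two consecutive copies of $p$ are of different kinds.** We use that $(h_1,h_2)$ lies in $Q_2$. Let $(s,s')\in U$ be the value of the copy of $u$ between them. If blue comes first,
$$(r,h_2)(s,s')(h_1,r')=(rsh_1,h_2s'r')=(rs,h_2)(h_1,h_2)(h_1,s'r')\in HQ_2H=Q_2,$$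
where (F1) applies because $rs\in\varphi_1(\{a,b\}^*)$ and $s'r'\in\varphi_2(\{a,b\}^*)$. If red comes first,
$$(h_1,r')(s,s')(r,h_2)=(h_1sr,r's'h_2)=(h_1,r's')(h_1,h_2)(sr,h_2)\in HQ_2H=Q_2 .$$
The factor $p\,u\,p$ so replaced contains one copy of $u$. With $i$ factors $pu$ before it, $q\in(HU)^iQ_2(UH)^{k-1-i}=Q_{k+1}$ by (6).

**Case B2: all copies of $p$ are of the same kind, say blue.** (The red case is obtained by exchanging the roles of $M_1$ and $M_2$.) Now blue dominates everywhere, but red letters may still be scattered through the word. Let $\gamma_i$ be the red subword of the $i$-th factor $pu$, $1\le i\le k$.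

*Few red letters: at most $|M_1|$ of the $\gamma_i$ are nonempty.* We repeat blue factors. Let $k\ge(|M_1|+1)t+|M_1|$. The nonempty $\gamma_i$ split the others into at most $|M_1|+1$ intervals of consecutive indices, containing at least $(|M_1|+1)t$ indices in total. So some $t$ consecutive factors $pu$ are entirely blue. Their total value is
$$(1,(h_2u_2)^t)=(1,(h_2u_2)^{t+1})=\big((1,h_2)(1,u_2)\big)^{t+1}\in(HU)^{t+1},$$
because $(1,h_2)\in H$ by (F1), and coloring $u$ blue gives $(1,u_2)\in U$. If $i$ factors $pu$ precede them, then $q\in(HU)^i(HU)^{t+1}(HU)^{k-i-t}H=Q_{k+1}$.

*Many red letters: more than $|M_1|$ of the $\gamma_i$ are nonempty.* We cannot repeat a blue factor. We can use pigeonhole on the red prefixes: there are indices $i<i'$ with $\gamma_i,\gamma_{i'}\neq1$ and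
$$\varphi_1(\gamma_1\cdots\gamma_i)=\varphi_1(\gamma_1\cdots\gamma_{i'})=:g .$$
Let $\delta=\gamma_{i+1}\cdots\gamma_{i'}$, which is nonempty because $\gamma_{i'}\ne1$, and let $d=\varphi_1(\delta)$. Then $gd=g$, so $gd^j=g$ for all $j$: the red side tolerates extra copies of $\delta$. Insert the factor $(d^j,h_2)$ just before the $(i+1)$-st copy of $p$. The total product does not change, since the red prefix value there is $g=gd^j$ and the blue value of the next copy of $p$ is $h_2=h_2h_2$.

It remains to see that the inserted factor accounts for a copy of $u$. This is the point at which an arbitrary $u$ does not work: the red part of the new $u$ must fit into a power of $\delta$, over which we have no control, and its blue part must be absorbed by $h_2$, for which we only have (4). Admissibility says exactly that both can be arranged. Choose $j$ with $\delta^j=\alpha z\beta$ and $z\in F(u)$, say $u\in z ⧢ b^{p'}a^{q'}$. Coloring $z$ red and $b^{p'}a^{q'}$ blue gives $(\varphi_1(z),y_2^{p'}x_2^{q'})\in U$. By (4) and (F1),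
$$(d^j,h_2)=(\varphi_1(\alpha),h_2)\,(\varphi_1(z),y_2^{p'}x_2^{q'})\,(\varphi_1(\beta),h_2)\in HUH=Q_1 .$$
The part of the word starting at the $(i+1)$-st copy of $p$ contains $k-i$ copies of $u$. So $q\in(HU)^iQ_1Q_{k-i}=Q_{k+1}$ by (6).

In all cases $q\in Q_{k+1}$, provided $k\ge(|M_j|+1)t+|M_j|$ for $j=1,2$. So $\mu$ is good, and the good languages are closed under shuffle. With Section 5, every intermixed language is good. This proves Theorem 5, and with it Theorem 2. $\blacksquare$

For $u=ab$ the last insertion is very concrete. If $\delta$ contains $a$, the new copy of $ab$ is colored with red $a$ and blue $b$. If $\delta$ contains $b$, it is colored with red $b$ and blue $a$.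

## 8. Non-admissible words: counting through a shuffle

It remains to prove the "only if" part of Theorem 6; "if" is Theorem 5. Let $u\in\{a,b\}^*$ be non-admissible. We construct an intermixed language over $A=\{a,b\}$ that violates $I_u$. The construction reverses Case B2: the red word runs through powers of a word $\delta$ in which no element of $F(u)$ fits, so the blue part of each copy of $u$ stays visible between long runs, and the blue word counts these copies modulo $2$. As a running example take $u=aabb$ and $\delta=ab$.

**Step 1: choose $\rho$.** Since $u$ is not admissible, there is $\delta\ne1$ no power of which has a factor in $F(u)$. Let $\rho$ be its primitive root: $\delta=\rho^e$, where $\rho$ is not a power $\sigma^i$ of any word $\sigma$ with $i\ge2$. A factor of a power of $\rho$ is also a factor of a power of $\delta$, so *no power of $\rho$ has a factor in $F(u)$*. Moreover $\rho$ contains both letters. Indeed $u\in a^{|u|_a} ⧢ b^{|u|_b}$ shows $a^{|u|_a},b^{|u|_b}\in F(u)$, and a word containing only one of the letters has powers with one of these as a factor. In the example, $\rho=ab$.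

**Step 2: define two different visible words $u_0$ and $v$.** The empty word is a factor of every word, so $1\notin F(u)$, which means $u\notin b^*a^*$. For $w\notin b^*a^*$, some $a$ precedes some $b$ in $w$. Stripping the leading $b$'s and trailing $a$'s leaves a word $\mathrm{st}(w)\in a\{a,b\}^*b$ with $w\in b^*\,\mathrm{st}(w)\,a^*$. Let $u_0=\mathrm{st}(u)$, and let $u''$ be $u$ with the first letter $a$ of $u_0$ deleted.

We have $u''\notin b^*a^*$: otherwise $u\in a ⧢ u''$ would give $a\in F(u)$, although $a$ is a factor of $\rho$. So $v=\mathrm{st}(u'')$ is defined. Write $u=b^iu_0a^j$ and $u_0=au_0'$. Then $u''=b^iu_0'a^j$, and $u_0'$ ends with $b$, so $v$ is a suffix of $u_0'$. Thus $|v|<|u_0|$ and $v\ne u_0$. In the example, $u_0=aabb$ and $v=u''=abb$.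

**Step 3: define the language.** Let $N=|u|+1$, $S=(a^Na^*b^Nb^*)^+$ and
$$R=\rho^*,\qquad K=(S\,u_0\,S\,v)^*S,\qquad L=R ⧢ K .$$
In the example, $L=(ab)^* ⧢ (S\,aabb\,S\,abb)^*S$ with $N=5$.

**Step 4: $R$ is star-free.** Let $Z$ be the finite set of words of length $|\rho|+1$ that are not factors of powers of $\rho$. We claim
$$\rho^+=\rho A^*\cap A^*\rho\cap(A^*ZA^*)^c .$$
The inclusion from left to right is clear. Let $w$ be in the right-hand side. Every factor of $w$ of length $|\rho|+1$ is a factor of a power of $\rho$, so its first and last letters agree. Hence $w$ has period $|\rho|$. Since it starts with $\rho$, it is a prefix of a power of $\rho$. It ends with $\rho$, so it suffices to see that $\rho$ occurs in powers of $\rho$ only at multiples of $|\rho|$. Otherwise $\rho\rho=s\rho s''$ with $0<|s|<|\rho|$. Write $\rho=ss'$. From $ss'ss'=s\rho s''$ we read off that the occurrence of $\rho$ following $s$ is $s's$, so $ss'=s's$. Commuting words are powers of a common word, so $\rho=ss'$, with $s,s'\ne1$, would not be primitive. Thus $R=\rho^+\cup\{1\}$ is star-free.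

**Step 5: $K$ is star-free.** Call a position of a word *long* if it lies in a run of at least $N$ equal letters. We claim that $w\in K$ iff

* (α) the first position exists and is a long $a$, and the last is a long $b$;
* (β) each maximal interval of non-long positions is immediately preceded by a long $b$, immediately followed by a long $a$, and spells $u_0$ or $v$;
* (γ) the first such interval, if any, spells $u_0$, the last spells $v$, and consecutive ones are different.

*Only if.* Let $w\in K$. The words $u_0,v\in a\{a,b\}^*b$ have length less than $N$, so their runs are short. They start with $a$ after a $b$ and end with $b$ before an $a$, so their runs do not merge with those of the neighboring words of $S$. All positions in the words of $S$ are long. So the maximal intervals of non-long positions are exactly the displayed $u_0,v,u_0,v,\dots,u_0,v$, and (α), (β), (γ) hold.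

*If.* A maximal interval of long positions is a union of whole runs of length at least $N$, which alternate between $a$ and $b$. By (α) and (β) it starts with $a$ and ends with $b$, so it is a word of $S$. By (γ) the intervals between these words of $S$ spell $u_0,v,u_0,v,\dots,u_0,v$. So $w\in K$.

These conditions are first-order in the order $<$ on positions. "Long" says that the position lies in one of boundedly many windows of $N$ consecutive equal letters. Condition (β) says that every non-long position whose predecessor is long has predecessor $b$ and is the beginning of an interval of non-long positions spelling $u_0$ or $v$, followed by a long $a$; by (α) every maximal non-long interval begins at such a position. Condition (γ) compares such beginnings with no other beginning between them, and looks at the first and last ones. By the theorem of McNaughton and Papert (*Counter-Free Automata*, 1971), first-order definable languages are star-free. So $K$ is star-free. Hence $R$ and $K$ are intermixed, and so is $L=R ⧢ K$.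

**Step 6: $L$ counts copies of $u$ modulo $2$.** Let $n\ge N+|\rho|$, $m\ge|\rho|$, $p=(a^nb^n)^m$ and $w_k=(pu)^kp$. We claim:
$$w_k\in L\iff k\text{ is even}.\tag{7}$$

*If $w_k\in L$, then $k$ is even.* Color $w_k$ with red subword in $R$ and blue subword in $K$. First, blue has at least $N$ letters in each block $a^n$ or $b^n$. Indeed, every factor of length $|\rho|$ of a power of $\rho$ is a conjugate (cyclic rotation) of $\rho$ and contains both letters. The red letters of one block form a factor of the red word with a single letter, so there are fewer than $|\rho|$ of them, and $n-|\rho|\ge N$.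

Next, every copy of $u$ is visible in blue. Let $u_i'$ and $u_i''$ be the red and blue subwords of the $i$-th copy of $u$. If $u_i''\in b^*a^*$, then $u_i'\in F(u)$. But $u_i'$ is a factor of the red word, which is a power of $\rho$; this contradicts Step 1. So $v_i:=\mathrm{st}(u_i'')$ is defined. The stripped $b$'s join the $b$-run ending the preceding copy of $p$, and the stripped $a$'s join the $a$-run starting the following copy. So the blue word lies in $Sv_1Sv_2\cdots v_kS$ with $v_i\in a\{a,b\}^*b$ and $|v_i|\leq|u|<N$. As in Step 5, the $v_i$ are exactly its maximal intervals of non-long positions. Since the blue word is in $K$, the sequence $v_1,\dots,v_k$ is $u_0,v,u_0,v,\dots,u_0,v$. So $k$ is even.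

*If $k$ is even, then $w_k\in L$.* Let $k=2l$ and write $\rho=\rho'a\rho''$. In each even-numbered copy of $u$, color red the first letter $a$ of $u_0$. In the copy of $p$ just before it, color red letters spelling $\rho'$, and in the copy of $p$ just after it letters spelling $\rho''$, using at most one letter from each factor $a^nb^n$. This is possible since $m\ge|\rho|$. Everything else is blue. The $2j$-th copy of $u$ uses the copies of $p$ numbered $2j$ and $2j+1$, so no copy of $p$ is used twice. The red word is $\rho^l\in R$. Blue keeps at least $n-1\ge N$ letters of each block. The blue part of an odd-numbered copy of $u$ is $u\in b^*u_0a^*$, and of an even-numbered one it is $u''\in b^*va^*$. After the neighboring runs absorb the stripped letters, the blue word lies in $(S\,u_0\,S\,v)^lS\subseteq K$. This proves (7). In the example, in $p\,aabb\,p\,aabb\,p$ the red word $ab$ takes the first $a$ of the second $aabb$ and one $b$ of the last $p$, and blue sees $aabb$ and then $abb$.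

**Step 7: $I_u$ fails for $L$.** Let $\eta$ be the syntactic morphism of $L$. Choose $n$ and $m$ as in Step 6 and, by taking suitable multiples, also such that $\eta(a)^n=x^\omega$, $\eta(b)^n=y^\omega$ and $(x^\omega y^\omega)^m=h$. Then $\eta(w_k)=(h\,\eta(u))^kh$. If $I_u$ held, then by (1) $(h\,\eta(u))^k=(h\,\eta(u))^{k+1}$ for large $k$, hence $\eta(w_k)=\eta(w_{k+1})$, and $w_k$ and $w_{k+1}$ would both be in $L$ or both outside it. This contradicts (7), and Theorem 6 is proved. $\blacksquare$
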